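# Faithful monodromy for strata of abelian differentials with many simple zeros

## 1. Strata, prongs, framings and parallel transport

Throughout, $g\ge 2$ and $\kappa=\{\kappa_1,\dots,\kappa_n\}$ is a partition of $2g-2$.

**Definition 1.1 (stratum).** The stratum $\mathcal H\Omega(\kappa)$ is the space of pairs $(X,\omega)$, where $X$ is a Riemann surface of genus $g$ and $\omega$ is a nonzero holomorphic 1-form whose zeros have multiplicities $\kappa_1,\dots,\kappa_n$. Equivalently, it is the space of translation surfaces with cone angles $2\pi(\kappa_i+1)$ at $n$ cone points. It is a complex orbifold of dimension $2g+n-1$.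

*Example.* Glue opposite sides of a regular octagon by translations. The eight corners become one point, of total angle $8\cdot\frac{3\pi}{4}=6\pi=2\pi(2+1)$. So the form $dz$ has a single zero, of order $2$, and the surface lies in $\mathcal H\Omega(2)$ with $g=2$. At the other extreme is the principal stratum $\mathcal H\Omega(1^{2g-2})$, where all zeros are simple; its dimension is $2g+(2g-2)-1=4g-3$.

**Definition 1.2 (stratum-components).** A stratum-component is a connected component of a stratum. These were classified by Kontsevich–Zorich. When $\kappa=\{2g-2\}$ or $\kappa=\{g-1,g-1\}$ there is a special component consisting of hyperelliptic differentials, called the hyperelliptic component. Every other stratum-component is called non-hyperelliptic.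

*Example.* For $g=2$ every stratum-component is hyperelliptic, so only $g\ge3$ is relevant below. A stratum with at least three zeros has no hyperelliptic component, by the shape of $\kappa$.

**Definition 1.3 (prongs).** At a zero of order $\kappa_i$ there is a local coordinate $z$ with $\omega=d(z^{\kappa_i+1})$. A horizontal outgoing prong is a direction at $z=0$ along which $z^{\kappa_i+1}$ is real and positive; there are $\kappa_i+1$ of them. For a stratum-component, let $\mathcal H$ be its prong-marking cover: a point is a differential $(X,\omega)$ in the component together with a labelling of its zeros and a choice of one horizontal outgoing prong at each zero. If this cover is disconnected, $\mathcal H$ denotes any one of its components. We write $\pi_1(\mathcal H)$ for its orbifold fundamental group, with base point $(X_0,\omega_0)$.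

*Example.* A simple zero has two prongs, $\arg z=0$ and $\arg z=\pi$. Over a differential with $2g-2$ simple zeros there are $2^{2g-2}$ choices of prongs for each labelling.

**Definition 1.4 (framed mapping class group).** Let $\Sigma_{g,n}$ be the surface with $n$ labelled boundary circles obtained from $X_0$ by real blow-up at the zeros of $\omega_0$, and let $\operatorname{Mod}(\Sigma_{g,n})$ be the group of isotopy classes of diffeomorphisms fixing the boundary pointwise. The horizontal direction of $\omega_0$ is a framing, that is, a nonvanishing vector field on $\Sigma_{g,n}$. Let $\phi$ be its isotopy class relative to the boundary, and let $\operatorname{Mod}(\Sigma_{g,n})[\phi]$ be the stabilizer of $\phi$.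

*Example.* Suppose $n\ge2$, and let $T_{\partial_i}$ be the Dehn twist about the $i$-th boundary circle. Near the zero, $\omega_0=(\kappa_i+1)z^{\kappa_i}dz$, so the horizontal vector at $z$ has argument $-\kappa_i\arg z$, while the tangent of a small circle has argument $\arg z+\frac\pi2$. Hence the tangent of the circle makes $\kappa_i+1$ full turns relative to the framing. Applying $T_{\partial_1}$ to an arc from $\partial_1$ to $\partial_2$ inserts one turn around $\partial_1$, so it changes the total turning of the arc by $\pm(\kappa_1+1)\neq0$. A single boundary twist therefore does not preserve $\phi$.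

**Definition 1.5 (monodromy).** Parallel transport along loops in $\mathcal H$ gives a homomorphism
$$\rho:\pi_1(\mathcal H)\to\operatorname{Mod}(\Sigma_{g,n})[\phi].$$

**Example 1.6 (the rotation loop).** Let $\lambda$ be the loop $\theta\mapsto e^{i\theta}\omega_0$, $0\le\theta\le2\pi$, in the stratum. The surface is constant along $\lambda^j$. At a zero of order $\kappa_i$ the horizontal prongs of $e^{i\theta}\omega_0$ satisfy $\arg z^{\kappa_i+1}=-\theta$. So along $\lambda^j$ they rotate through $j/(\kappa_i+1)$ of a full turn, in the same sense at all zeros. Hence $\lambda^j$ closes up in $\mathcal H$ exactly when $(\kappa_i+1)\mid j$ for all $i$. In that case parallel transport is the identity outside collars of the boundary and rotates the boundary circles with the prongs, so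
$$\rho(\lambda^j)=\prod_i T_{\partial_i}^{\pm j/(\kappa_i+1)}\quad\text{with a common sign.}\tag{1}$$
The boundary twists generate a free abelian group of rank $n$ in $\operatorname{Mod}(\Sigma_{g,n})$. So (1) is nontrivial for $j\ne0$: no nontrivial power of the rotation loop lies in $\ker\rho$. In the principal stratum, for instance, $\rho(\lambda^2)=\prod_iT_{\partial_i}^{\pm1}$.

## 2. The conjecture on $\ker\rho$ and two theorems against it

How much of the topology of a stratum-component does parallel transport see? Two facts are given. For the hyperelliptic components $\rho$ is injective. For the component $\mathcal H\Omega(4)^{\mathrm{odd}}$ of $\mathcal H\Omega(4)$ with odd spin structure, $\ker\rho$ is infinite. The second fact follows from a theorem of Wajnryb (1999) together with work of Looijenga–Mondello. Wajnryb considers the homomorphism $f:A(E_6)\to\operatorname{Mod}(\Sigma_{3,1})$ sending the standard generators of the Artin group to the Dehn twists about a chain of simple closed curves in an $E_6$ configuration, and shows that some non-central $w\in A(E_6)$ has $f(w)=1$.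

The survey "Topology of strata of translation surfaces: an unfortunately comprehensive survey" (http://nsalter.science.nd.edu/expository-notes/stratumtopology.pdf) contains this statement.

**Conjecture.** $\ker(\rho)$ contains a nonabelian free group for every non-hyperelliptic stratum-component.

The problem is to prove or disprove it. It is false.

**Theorem A.** Let $g\ge5$ and let $\mathcal H$ be the prong-marking cover of $\mathcal H\Omega(1^{2g-2})$, which is connected and non-hyperelliptic. Then $\ker\rho=\{1\}$. So $\ker\rho$ contains no nonabelian free group, and the conjecture is false.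

**Theorem B.** Let $\kappa=(k_1,\dots,k_r,1^s)$ be a partition of $2g-2$ with $r\ge0$, all $k_i\ge2$, and
$$k:=\sum k_i\le g-5\qquad(\text{equivalently } s=2g-2-k\ge g+3).$$
Then $\mathcal H\Omega(\kappa)$ is connected and non-hyperelliptic, and $\rho$ is injective. Moreover, let $\mathcal Z$ be the space of $(X,p_1,\dots,p_r,[\omega])$ with $X$ in Teichmüller space $\mathcal T_g$, $[\omega]\in\mathbb PH^0(K_X)$ and $\operatorname{div}\omega=\sum k_ip_i+D'$, with the $p_i$ distinct and $D'$ reduced and disjoint from the $p_i$. Then
$$\pi_1(\mathcal Z)\cong\ker\bigl(\pi_1(\mathrm{Conf}_{r;s}(\Sigma_g))\to H_1(\Sigma_g;\mathbb Z)\bigr),$$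
where $\mathrm{Conf}_{r;s}$ is the space of $r$ ordered and $s$ unordered points, all distinct, and the map is induced by $(p,D')\mapsto[\sum k_ip_i+D']\in\mathrm{Pic}^{2g-2}$.

Theorem A is the case $r=k=0$, and on a first pass you may take $r=0$ everywhere: then every condition on the $p_i$ is vacuous. In view of $\mathcal H\Omega(4)^{\mathrm{odd}}$, both behaviors of $\ker\rho$ occur among non-hyperelliptic stratum-components. No claim is made that $k\le g-5$ is sharp, nor about strata outside this range.

From now on $g,r,k_i,s$ are as in Theorem B, so $g\ge5$. Put
$$n=r+s,\qquad R:=s-g=g-2-k\ge3 .$$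
Spaces whose $\pi_1$ is taken are path connected, and a statement such as "$\pi_1(N')\to\pi_1(N)$ is injective" for $N'\subset N$ does not depend on the base point in $N'$.

## 3. Reduction to the braid of zeros

Let $\mathcal C\to\mathcal T_g$ be the universal curve. Let $\mathcal Q$ be the space of $(X,p_1,\dots,p_r)$ with $X\in\mathcal T_g$ and $p_i\in X$ distinct; it is connected, of dimension $3g-3+r$. Let
$$\mathcal B=\{(X,p,D'):(X,p)\in\mathcal Q,\ D'\in\mathrm{UConf}_s(X\setminus\{p_i\})\}.$$
Then $\mathcal B\to\mathcal Q$ is a fiber bundle; write $B=B_{X,p}=\mathrm{UConf}_s(X\setminus\{p_i\})$ for its fiber. Since $\mathcal T_g$ is contractible, $\pi_1(\mathcal B)=\pi_1(\mathrm{Conf}_{r;s}(\Sigma_g))$. A form is determined up to scale by its divisor, so $(X,p,[\omega])\mapsto(X,p,D')$ is an injective holomorphic map $\mathcal Z\to\mathcal B$. By period coordinates $\mathcal Z$ is a complex manifold of pure dimension $2g-2+n=4g-4+r-k$. More generally, the projectivized stratum over $\mathcal T_g$ of forms with $N$ zeros of prescribed orders is a manifold of dimension $2g-2+N$.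

*Example.* For $r=0$, $\mathcal Q=\mathcal T_g$; a point of $\mathcal B$ is a marked surface with $2g-2$ unordered distinct points, and $\mathcal Z$ is the locus where these points form a canonical divisor.

**Proposition 3.1.** $\mathcal Z$ is connected, and $\pi_1(\mathcal Z)\to\pi_1(\mathcal B)$ is injective with image $\ker(\pi_1(\mathcal B)\to H_1(\Sigma_g;\mathbb Z))$.

This proposition contains the last assertion of Theorem B. Its proof occupies Sections 4 to 11. First we see that it gives everything else. We use the following fact (Birman): for $g\ge2$ the point-push map $\pi_1(\mathrm{UConf}_n(\Sigma_g))\to\operatorname{Mod}(\Sigma_g;n\text{ points})$ is injective.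

**Proposition 3.2.** Proposition 3.1 implies Theorems A and B.

*Proof.* **Step 1: connectedness, and the group containing $\pi_1(\mathcal H)$.** This step places $\pi_1(\mathcal H)$ in an extension. Let $\Omega\mathcal T\to\mathcal Z$ be the $\mathbb C^*$-bundle of triples $(X,p,\omega)$. It is connected since $\mathcal Z$ is, so $\mathcal H\Omega(\kappa)$, an image of it, is connected. The stratum has $n\ge s\ge g+3\ge8$ zeros, so it is non-hyperelliptic. The quotient $[\Omega\mathcal T/\operatorname{Mod}(\Sigma_g)]$ is the stratum with the zeros of order $\ge2$ labelled, and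
$$1\to\pi_1(\Omega\mathcal T)\to\pi_1^{orb}([\Omega\mathcal T/\operatorname{Mod}(\Sigma_g)])\to\operatorname{Mod}(\Sigma_g)\to1$$
is exact. As $\mathcal H$ is a connected finite cover of this orbifold (label the simple zeros, choose prongs), $\pi_1(\mathcal H)$ is a subgroup of the middle group. Let $\gamma\in\ker\rho$.

**Step 2: $\gamma$ lies in $\pi_1(\Omega\mathcal T)$.** This step removes the part of $\gamma$ that changes the marking. Capping the boundary circles of $\Sigma_{g,n}$ by discs sends $\rho(\gamma)$ to the image of $\gamma$ in $\operatorname{Mod}(\Sigma_g)$. This image is trivial.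

**Step 3: $\gamma$ is trivial in $\pi_1(\mathcal Z)$.** This step uses the motion of the zeros. Capping by once-marked discs, the image of $\rho(\gamma)$ in $\operatorname{Mod}(\Sigma_g;n\text{ points})$ is trivial. The universal curve over the contractible space $\mathcal T_g$ is a trivial smooth bundle, so on $\pi_1(\Omega\mathcal T)$ this monodromy is the push along the braid of zeros, that is, the composite
$$\pi_1(\Omega\mathcal T)\to\pi_1(\mathcal Z)\to\pi_1(\mathcal B)=\pi_1(\mathrm{Conf}_{r;s}(\Sigma_g))\hookrightarrow\pi_1(\mathrm{UConf}_n(\Sigma_g))\to\operatorname{Mod}(\Sigma_g;n\text{ points}).$$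
The inclusion comes from a covering of spaces, and the last map is injective. So $\gamma$ is trivial in $\pi_1(\mathcal B)$, and by Proposition 3.1 it is trivial in $\pi_1(\mathcal Z)$.

**Step 4: $\gamma=1$.** This step disposes of the $\mathbb C^*$-direction. By the fibration $\mathbb C^*\to\Omega\mathcal T\to\mathcal Z$, $\gamma=\lambda^j$ with $\lambda$ the rotation loop. Since $\gamma$ closes up in $\mathcal H$, Example 1.6 applies and $\rho(\gamma)$ is given by (1). As $\rho(\gamma)=1$, we get $j=0$, so $\gamma=1$.

So $\rho$ is injective. Theorem A is the case $r=0$. $\square$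

## 4. The Abel–Jacobi map on configurations, and why it is not a fibration

Fix $(X,p)\in\mathcal Q$ and put $Q=\sum k_ip_i$, $A=K_X-Q$, a class of degree $s$. For a line bundle class $M$, $|M|$ is the projective space of effective divisors in the class $M$; $h^0,h^1$ are the dimensions of $H^0,H^1$; and Riemann–Roch reads $h^0(M)-h^0(K-M)=\deg M-g+1$. Put $|M|^\circ=|M|\cap B$ for $\deg M=s$. The fiber of $\mathcal Z\to\mathcal Q$ over $(X,p)$ is $|A|^\circ$, and it is the fiber over $A$ of the Abel–Jacobi map
$$B\to\mathrm{Pic}^s(X),\qquad D\mapsto[D].$$
As $\pi_2(\mathrm{Pic}^s)=0$, a fibration would give exactness of $1\to\pi_1(|A|^\circ)\to\pi_1(B)\to\pi_1(\mathrm{Pic}^s)$, the fiberwise form of Proposition 3.1.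

**A model in genus one.** Let $X$ be an elliptic curve and $s\ge1$. Translation by $\tau\in X$ acts on $\mathrm{UConf}_s(X)$, and on $\mathrm{Pic}^s(X)$ it acts as translation by $s\tau$. So the group $X$ acts on $\mathrm{Pic}^s(X)$ transitively, through the covering $[s]:X\to X$, and the Abel–Jacobi map is equivariant. It is therefore a fiber bundle, and $\pi_1(|M|^\circ)$ injects into $\pi_1(\mathrm{UConf}_s(X))$ with image the kernel of the map to $H_1(X;\mathbb Z)$.

**The first obstruction: the fiber we need is exceptional.** In genus $\ge2$ there are no translations. When $h^0(Q)=1$, Riemann–Roch gives $h^0(A)=s-g+1+1=R+2$, while $h^0(M)=R+1$ for general $M$ of degree $s$. So the fiber over $A$ has the wrong dimension. That a special fiber can really misbehave is shown by the first coordinate $\mathbb C^2\setminus\{0\}\to\mathbb C$: it is a surjective submersion onto a contractible base, but the fiber over $0$ is $\mathbb C^*$, whose $\pi_1$ does not inject into $\pi_1(\mathbb C^2\setminus\{0\})=1$.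

**The second obstruction: fibers change in codimension one.** Consider the divisors $(R+2)x+y_1+\dots+y_{g-2}$, of degree $R+g=s$. The codifferential of $(x,y_j)\mapsto[(R+2)x+\sum y_j]$ is $\omega\mapsto((R+2)\omega(x),\omega(y_j))$, of rank $g-1$ at general points. So the classes form a hypersurface in $\mathrm{Pic}^s$. Over it, $|M|$ contains a divisor with a point of multiplicity $R+2$, and over a general $M$ it contains none. Nothing gives local triviality along such a hypersurface, and after removing it we lose the vanishing of $\pi_1$ and $\pi_2$ of the universal cover of the base.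

Fibers do change topology, as one sees by letting $X$ vary in genus 3 with $r=0$. Let $X$ be a smooth plane quartic, so that $|K|$ is the dual plane of lines, and let $h$ be its number of hyperflexes (lines meeting $X$ in $4x$). The tangent lines form the dual curve $C\subset|K|$, with normalization $X$. Its degree is the number of tangents through a general point, $2\cdot3-2+2\cdot4=12$ by Riemann–Hurwitz. So its singularities have total $\delta$-invariant $\frac{11\cdot10}2-3=52$. A bitangent gives a node ($\delta=1$), an ordinary flex a cusp ($\delta=1$), a hyperflex a branch with leading terms $(t^3,t^4)$ (semigroup $\langle3,4\rangle$, gaps $1,2,5$, so $\delta=3$). The Wronskian of the three sections of $K$ is a section of $3K+3K$, of degree $24$, so there are $24-2h$ ordinary flexes. Hence there are $52-3h-(24-2h)=28-h$ bitangents, and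
$$\chi(|K|^\circ)=3-\chi(C)=3-\bigl(-4-(28-h)\bigr)=35-h .$$
A general quartic has $h=0$: the quartics with a hyperflex depend on $3+(14-4)=13<14$ parameters. The Fermat quartic $x^4+y^4+z^4=0$ has $h=12$: each line $y=\zeta z$ with $\zeta^4=-1$ meets it where $x^4=0$, the same holds for the other pairs of coordinates, and $24-2h\ge0$ allows no more. So the Euler characteristic is $35$ or $23$.

**How we shall get past this.** The group $\pi_1(|M|^\circ)$ is already carried by a generic plane section $\Pi^\circ\subset|M|^\circ$. A generic plane meets only the mildest degenerations of divisors, and the classes $M$ for which these behave badly have codimension two in $\mathrm{Pic}^s$. The complement of a codimension-two set in $\mathbb C^g$ still has $\pi_1=\pi_2=0$, and this suffices to run the argument of a fibration on fundamental groups. For the exceptional fiber over $A$, we choose a plane in $|A|$ that can be pushed to nearby non-exceptional fibers without changing its topology.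

## 5. Facts from topology and geometry

If $E$ is a smooth hypersurface in $N$, a meridian of $E$ is a loop $\delta\cdot\partial\Delta\cdot\delta^{-1}$, where $\Delta$ is a small disc transverse to $E$ and $\delta$ a path from the base point to $\partial\Delta$. For $E=\{0\}\subset\mathbb C$ it is a circle around $0$. In general, meridians are taken at the smooth part described in (F1).

* **(F1)** Let $N$ be a connected complex manifold and $E\subsetneq N$ closed analytic. Then $\pi_1(N\setminus E)\to\pi_1(N)$ is onto. If $E'\subset E$ is closed analytic of codimension $\ge2$ in $N$ and $E\setminus E'$ is a smooth hypersurface in $N\setminus E'$, the kernel is normally generated by the meridians of $E\setminus E'$. In particular the map is an isomorphism if $\operatorname{codim}E\ge2$. A closed analytic subset of codimension $\ge2$ in $\mathbb C^g$ has real codimension $\ge4$, so its complement is $2$-connected.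
* **(F2)** (Verdier, Invent. Math. 36 (1976): Whitney stratification, generic smoothness, Thom's first isotopy lemma.) If $P\to S$ is a proper morphism of complex algebraic varieties, $S$ smooth irreducible, and $E_1,\dots,E_l\subset P$ are closed subvarieties, then $(P,E_1,\dots,E_l)$ is topologically locally trivial over a dense Zariski-open subset of $S$.
* **(F3)** (Zariski; Hamm–Lê, Ann. Sci. ENS 6 (1973).) For a hypersurface $C\subset\mathbb P^N$, $N\ge3$, and a generic plane $\Pi$, the inclusion induces $\pi_1(\Pi\setminus C)\cong\pi_1(\mathbb P^N\setminus C)$.
* **(F4)** (Martens; ACGH, Thm IV.5.1.) If $X$ is non-hyperelliptic of genus $g\ge3$ and $2\le d\le g-1$, then $\dim W^1_d\le d-3$. Here $W^j_d\subset\mathrm{Pic}^d$ is the set of classes with $h^0\ge j+1$.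
* **(F5)** (Fadell–Neuwirth.) Ordered configuration spaces of a surface $X$ of genus $g$ are aspherical.
* **(F6)** If an analytic set is contained in a countable union of images of holomorphic maps from second-countable complex manifolds of dimension $\le d$, its dimension is $\le d$ (compare Hausdorff dimensions).

**Lemma 5.1.** Let $h:N\to S$ be a surjective holomorphic submersion of connected complex manifolds that is a locally trivial bundle with connected fiber over $S\setminus E$, where $E\subsetneq S$ is closed analytic. Then $h_*:\pi_1(N)\to\pi_1(S)$ is onto, and for $x\notin E$ the image of $\pi_1(h^{-1}(x))$ is $\ker h_*$.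

The map $\mathbb C^2\setminus\{0\}\to\mathbb C$ above, with $E=\{0\}$, is an example.

*Proof.* Put $U=S\setminus E$, $N_U=h^{-1}(U)$, $F=h^{-1}(x)$. The sequence $\pi_1(F)\to\pi_1(N_U)\to\pi_1(U)\to1$ is exact, and $\pi_1(N_U)\to\pi_1(N)$, $\pi_1(U)\to\pi_1(S)$ are onto by (F1). So $h_*$ is onto.

Let $\beta\in\ker h_*$ and lift it to $\tilde\beta\in\pi_1(N_U)$. Its image in $\pi_1(U)$ dies in $\pi_1(S)$, so by (F1) it is a product of conjugates of meridians $\delta\cdot\partial\Delta\cdot\delta^{-1}$ of $E$ and their inverses. Since $h$ is a surjective submersion, it has a section over $\Delta$ if $\Delta$ is small. Since $N_U\to U$ is a bundle with connected fiber, $\delta$ lifts to a path with prescribed end points. So each meridian lifts to a loop in $N_U$ that is contractible in $N$, since it runs around the lifted disc; conjugates lift likewise. Thus the product lifts to an element of $\ker(\pi_1(N_U)\to\pi_1(N))$. Multiplying $\tilde\beta$ by the inverse of this lift gives an element that is trivial in $\pi_1(U)$, hence comes from $\pi_1(F)$, and that still maps to $\beta$. $\square$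

## 6. Nets and their discriminant curves

In this section $X$ is any compact Riemann surface, $p_1,\dots,p_r\in X$ are distinct (possibly $r=0$), and $s\ge1$ is any integer.

**Definition 6.1 (defect, special points).** For an effective divisor $D$ of degree $s$ let
$$d(D)=s-\#(\operatorname{supp}D\setminus\{p_1,\dots,p_r\}).$$
So a point $x\notin\{p_i\}$ of multiplicity $m\ge1$ contributes $m-1$, and $p_i$ contributes its multiplicity. A point $a$ is special for $D$ if $D\ge2a$, or if $a=p_i$ for some $i$ and $D\ge p_i$.

*Example.* If $s=8$ and $D=3x+2p_1+y_1+y_2+y_3$, then $d(D)=8-4=4=(3-1)+2$, and the special points are $x$ and $p_1$.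

When a divisor moves slightly, the points of its support outside $\{p_i\}$ persist, so $d$ is upper semicontinuous and $\{d\ge e\}$ is closed. We have $\{d=0\}=\mathrm{UConf}_s(X\setminus\{p_i\})=B$ and $|M|^\circ=|M|\cap B$. Let $H_a=\{D\in|M|:D\ge a\}$, and let $\varphi_M,\varphi_V$ be the maps to projective space given by $H^0(M)$ and by a subspace $V\subset H^0(M)$. When $|M|$ has no base points, $\varphi_M(a)=\varphi_M(b)$ means $H_a=H_b$.

**Definition 6.2 (good nets).** A net is a 3-dimensional $V\subset H^0(M)$ with $\deg M=s$. Write $\Pi=\Pi_V=\mathbb P(V)\subset|M|$ and $\Pi^\circ=\Pi\cap B$. The net is good if: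

* (G1) $V\to H^0(M|_{2x})$ is surjective for all $x\in X$;
* (G2) $d(D)\le2$ for all $D\in\Pi$;
* (G3) if $a\ne b$ are special for some $D\in\Pi$, then $V\to M_a\oplus M_b$ is surjective.

Given (G1), the two evaluations in (G3) are nonzero functionals, so (G3) says that the lines $\Pi\cap H_a$ and $\Pi\cap H_b$ are distinct, that is, $\varphi_V(a)\neq\varphi_V(b)$. Condition (G1) says that $\varphi_V$ is everywhere defined and immersive.

**Example 6.3.** Let $X$ be a smooth plane quartic, $r=0$, $s=4$, $V=H^0(K)$. The map $\varphi_V$ is the embedding, so (G1) and (G3) hold. Lines cut divisors of type $1111$, $211$, $22$, $31$, $4$, with $d=0,1,2,2,3$. So the net is good exactly when there is no hyperflex. Hyperflexes have to be excluded. The divisor of $s_2-ms_1-bs_0$, with $s_1/s_0=t$ and $s_2/s_0=t^4+\epsilon t^2$ locally, has a double point when $m=4t^3+2\epsilon t$, $b=-3t^4-\epsilon t^2$. Since $\frac{db}{dt}=-t\frac{dm}{dt}$, for $\epsilon\ne0$ this curve has two cusps, at $t^2=-\epsilon/6$, and a node at $t^2=-\epsilon/2$ (both parameters give $m=0$ and the same $b$); for $\epsilon=0$ there is a single singular point.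

A holomorphic family of nets over a complex manifold $S$ is a line bundle on $X\times S$ with restrictions $M_\sigma$, $\sigma\in S$, together with a holomorphic rank-3 bundle with fibers $V_\sigma\subset H^0(M_\sigma)$. Let $\Pi_S\to S$ be the resulting $\mathbb P^2$-bundle, and let $\Pi_S^\circ$, $C_S$ be the unions of the $\Pi_\sigma^\circ$ and of the $\Pi_\sigma\setminus\Pi_\sigma^\circ$. The simplest example is a fixed $M$ with $V$ moving in a Grassmannian.

**Lemma 6.4.** Goodness is an open condition in families.

*Proof.* For (G1) the set of $(\sigma,x)$ where the rank is $\le1$ is closed and $X$ is compact; for (G2) the set of $(\sigma,D)$ with $d(D)\ge3$ is closed and $\Pi$ is compact. Suppose (G3) failed for nets $V_j$ tending to a good net $V$, with $(D_j,a_j,b_j)\to(D,a,b)$ after passing to a subsequence. Being special is a closed condition, so $a,b$ are special for $D$. If $a\ne b$, then (G3) fails for $V$, a contradiction. If $a=b$: since $\varphi_V$ is immersive at $a$, there are $s_0,s_1\in V$ such that $s_1/s_0$ has nonzero derivative at $a$. Nearby sections in $V_j$ have quotients converging in $C^1$ on a disc around $a$,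 so on a smaller fixed disc these quotients are injective for large $j$. This contradicts $\varphi_{V_j}(a_j)=\varphi_{V_j}(b_j)$ with $a_j\ne b_j$. $\square$

**Lemma 6.5.** For a holomorphic family of good nets over a complex manifold $S$, $\Pi_S^\circ\to S$ is a locally trivial fiber bundle.

*Proof.* **Step 1: the curve $C=\Pi\setminus\Pi^\circ$ and its tangents.** This step parametrizes the curve. By (G1) the kernel of $V\to H^0(M|_{2x})$ is a line, so each $x$ has a unique $D_x=\psi(x)\in\Pi$ with $D_x\ge2x$. Hence $C=\psi(X)\cup\bigcup_i\ell_i$, where $\ell_i=\Pi\cap H_{p_i}$ is a line. Let $\tau_x\in V$ be a section with divisor $D_x$, holomorphic in $x$. In a local trivialization differentiate $\tau_x(x)=0$ and $\tau_x'(x)=0$ with respect to $x$: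
$$(\partial_x\tau)(x)=-\tau_x'(x)=0,\qquad(\partial_x\tau)'(x)=-\tau_x''(x).$$
If $D_x$ has multiplicity exactly $2$ at $x$, then $\tau_x''(x)\ne0$, so $\partial_x\tau$ vanishes to order exactly $1$ at $x$ and $\tau_x$ to order $2$. They are independent, so $\psi$ is immersive at $x$. The tangent line is spanned by these two sections, which vanish at $x$, so it is $\Pi\cap H_x$.

**Step 2: local form of $(\Pi_S,C_S)$.** This step shows that near each point the pair is an analytic product over $S$. The map $(x,\sigma)\mapsto\psi_\sigma(x)$ is proper over $S$, so near $D\in C$ the set $C_S$ consists only of the images of small neighborhoods of the finitely many $x$ with $D\ge2x$, and of the $\ell_i$ with $D\ge p_i$. By (G2), $d(D)\in\{1,2\}$, and the contributions come from exactly one of the following.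

* *One point $2x$ with $x\notin\{p_i\}$, or one $p_i$ of multiplicity 1.* By Step 1, or because $\ell_i$ is a line, $C_S$ is a smooth hypersurface transverse to the fiber of $\Pi_S\to S$.
* *$2x+2y$, $2x+p_i$ or $p_i+p_j$, with distinct points and $x,y\notin\{p_l\}$.* There are two smooth branches. Their tangents are $\Pi\cap H_a$ and $\Pi\cap H_b$ for the two special points $a,b$, and these are distinct by (G3). In the family the branches are hypersurfaces $\{u=0\}$, $\{v=0\}$ where $u,v$ restrict to coordinates on the fiber. In the coordinates $(u,v,\sigma)$ the pair is a product.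
* *$3x$, $x\notin\{p_i\}$.* The vanishing orders of $V$ at $x$ are $0,1,3$, so $x$ is a simple zero of the Wronskian. It persists as a unique nearby zero $x(\sigma)$, holomorphic in $\sigma$, where the orders are again $0,1,3$. Choose a basis $s_0,s_1,s_2$ of $V_\sigma$, holomorphic in $\sigma$, with these orders at $x(\sigma)$. Put $t=s_1/s_0$, a local coordinate vanishing at $x(\sigma)$, and $s_2/s_0=t^3c(t,\sigma)$, $c(0,\sigma)\ne0$. Use the coordinates $(m,b)$ on $\Pi$ of the section $s_2-ms_1-bs_0$. It has a double zero at $t$ when $t^3c-mt-b$ has one, that is,
$$m=3t^2c+t^3c_t,\qquad b=t^3c-mt=-2t^3c-t^4c_t .$$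
With the local coordinate $\tilde t=t\sqrt{3c+tc_t}$ we get $m=\tilde t^2$. Splitting $b$, which is $O(\tilde t^3)$, into odd and even parts in $\tilde t$ gives $b=\tilde t^3e_0(m,\sigma)+m^2e_1(m,\sigma)$, where $e_0(0,\sigma)=-2c(0,\sigma)/(3c(0,\sigma))^{3/2}\ne0$. Put $\tilde b=(b-m^2e_1)/e_0$. In the coordinates $(m,\tilde b,\sigma)$, $C_S$ is $\tilde b^2=m^3$, a product.
* *$2p_i$.* The vanishing orders at $p_i$ are $0,1,2$. As above with $s_2/s_0=t^2c$ and $t=0$ at $p_i$: $m=2tc+t^2c_t$, $b=-t^2c-t^3c_t$. So $m$ is a coordinate on the curve, $\psi$ is $b=m^2e(m,\sigma)$ with $e(0,\sigma)=-1/(4c(0,\sigma))\ne0$, and $\ell_i=\{b=0\}$. With $\tilde b=b/e$ the curve is $\{\tilde b=m^2\}\cup\{\tilde b=0\}$, a product.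

**Step 3: from local to global.** This step applies Thom's first isotopy lemma. Stratify $\Pi_S$ by $\Pi_S^\circ$, the smooth part of $C_S$ and the singular part of $C_S$. By Step 2 this is locally $S$ times the stratification of a plane curve germ by complement, smooth part and singular point. That is a Whitney stratification: the regularity conditions are trivial when the larger stratum is open, and they always hold for an analytic curve at a point. All strata are submersive over $S$, and $\Pi_S\to S$ is proper. So the isotopy lemma gives local triviality. $\square$

**Lemma 6.6.** Let $\deg M=s$, $\nu=\dim|M|\ge3$, and suppose: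

* (a) $h^0(M-2x)=h^0(M)-2$ for all $x$;
* (b) $\dim\{D\in|M|:d(D)\ge e\}\le\nu-e$ for $e=2,3$;
* (c) $\dim\{D\in|M|:\exists\,a\ne b\text{ special for }D,\ \varphi_M(a)=\varphi_M(b)\}\le\nu-3$.

Then a generic net in $H^0(M)$ is good. Moreover $|M|\setminus|M|^\circ$ is a hypersurface.

*Proof.* Planes in $|M|$ form a Grassmannian of dimension $3(\nu-2)$. By (a), $|M|$ is base-point free.

**Step 1: (G1).** This step counts nets that are degenerate at some $x$. For fixed $x$, let $\mathcal K\subset H^0(M)$ be the kernel of $H^0(M)\to H^0(M|_{2x})\cong\mathbb C^2$, of codimension $2$ by (a). Rank $\le1$ on $V$ means $\dim(V\cap\mathcal K)\ge2$. Choosing a plane in $\mathcal K$ and then $V$ containing it, such $V$ have dimension $\le2(\nu-3)+(\nu-2)=3(\nu-2)-2$. So the union over $x\in X$ has codimension $\ge1$.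

**Step 2: (G2).** This step uses (b) with $e=3$: a generic plane misses a closed set of dimension $\le\nu-3$.

**Step 3: (G3).** This step treats pairs of special points. A generic plane misses the closure of the constructible set in (c). Consider the remaining triples $(D,a,b)$, with $a\ne b$ special for $D$ and $H_a\ne H_b$. Each special point contributes at least $1$ to $d(D)$, so $d(D)\ge2$; and $D$ determines finitely many pairs $(a,b)$. By (b) these triples have dimension $\le\nu-2$. Planes through $D$ form a family of dimension $2(\nu-2)$. The section of $D$ vanishes at $a$ and $b$, and $H^0(M)/\langle D\rangle\to M_a\oplus M_b$ is onto since $H_a\ne H_b$, so the planes for which $V/\langle D\rangle\to M_a\oplus M_b$ has rank $\le1$ have codimension $1$ among those through $D$. The total dimension is $\le(\nu-2)+2(\nu-2)-1=3(\nu-2)-1$, so a generic plane avoids this.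

**Step 4: the hypersurface.** This step proves the last claim. $|M|\setminus|M|^\circ$ is the union of the hyperplanes $H_{p_i}$ and the image of $\{(x,D):D\ge2x\}$, a $\mathbb P^{\nu-2}$-bundle over $X$. The latter is irreducible and compact and maps with finite fibers, so its image has dimension $\nu-1$. $\square$

## 7. The line bundles to avoid have codimension two

From here to the end of Section 9, $X$ is a non-hyperelliptic surface of genus $g$ with distinct points $p_1,\dots,p_r$, and $s=2g-2-k$, $R=s-g\geq 3$ as before. Write $K=K_X$.

The principle behind the next lemma is elementary. If $u:P\to T$ is a dominant proper map of irreducible varieties with general fiber dimension $\delta$, the points of $P$ where the local fiber dimension is $\ge\delta+1$ form a proper closed subset, of dimension at most $\dim P-1=\dim T+\delta-1$; its image in $T$ then has dimension $\le\dim T-2$. So fibers jump only in codimension two. For example, blowing up a point of a surface has one jumping fiber, over a point.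

**Lemma 7.1.** There is a closed algebraic $\mathrm{Bad}\subset\mathrm{Pic}^s(X)$ of codimension $\ge2$ such that every $M\notin\mathrm{Bad}$ has $h^1(M)=0$, $\dim|M|=R$, and satisfies (a), (b), (c) of Lemma 6.6. Moreover $\{D\in B:[D]\in\mathrm{Bad}\}$ has codimension $\ge2$ in $B$.

*Proof.* $\mathrm{Bad}$ is the union of the closed sets found in Steps 1 to 3, each of dimension $\le g-2$.

**Step 1: condition (b).** This step collects the $M$ with too many degenerate divisors. Let $e\in\{2,3\}$. Every $D$ with $d(D)\ge e$ lies in the image of one of the finitely many maps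
$$X^{s-e}\to\mathrm{Sym}^sX,\qquad(y_j)\mapsto\sum m_jy_j+\sum c_ip_i,\qquad m_j\ge1,\ c_i\ge0,\ \sum m_j+\sum c_i=s .$$
Indeed, start with the points of $\operatorname{supp}D\setminus\{p_i\}$ as variables; there are $s-d(D)\le s-e$ of them. While there are fewer than $s-e$, the degree $s$ forces some $m_j\ge2$ or some $c_i\ge1$; split that multiple point into two variables, or replace one copy of $p_i$ by a variable specialized to $p_i$.

The composites $u:X^{s-e}\to\mathrm{Pic}^s$ are dominant: the codifferential at $(y_j)$ is $H^0(K)\to\bigoplus K_{y_j}$, $\omega\mapsto(m_j\omega(y_j))$, which is injective for general $(y_j)$ since $s-e\ge g$. Let $\mathrm{Bad}_1$ be the set of $M$ with $\dim u^{-1}(M)>s-e-g$ for some such $u$. By the principle above it is closed of dimension $\le g-2$: it is the image of a proper closed subset of $X^{s-e}$, of dimension $\le s-e-1$, under a map whose fibers there have dimension $\ge s-e-g+1$. Outside it, $\dim\{D\in|M|:d(D)\ge e\}\le s-e-g=R-e$.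

**Step 2: condition (a) and $h^1(M)=0$.** This step removes the $M$ for which Riemann–Roch has an error term. Let $\mathrm{Bad}_2=\{K+2x-G:x\in X,\ G\in\mathrm{Sym}^{k+2}X\}$; the degree is $2g-2+2-(k+2)=s$ and the dimension is $\le k+3\le g-2$. It consists of the $M$ with $h^0(K-M+2x)\ge1$ for some $x$. Off it, $h^1(M-2x)=h^1(M)=0$, so $h^0(M)=s-g+1=R+1$ and $h^0(M-2x)=R-1$, which is (a).

**Step 3: condition (c).** This step controls pairs of special points with the same image. We remove three sets.

(i) $\{K+p_i+b-G:1\le i\le r,\ b\in X,\ G\in\mathrm{Sym}^{k+2}X\}$, of dimension $\le k+3\le g-2$. Off it, $h^1(M-p_i-b)=0$, so off $\mathrm{Bad}_2$ too, $h^0(M-p_i-b)=h^0(M)-2$ and $\varphi_M(p_i)\ne\varphi_M(b)$ for all $b\ne p_i$.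

(ii) The set of $M$ over which $X^2\times\mathrm{Sym}^{k+2}X\to\mathrm{Pic}^s$, $(x,y,G)\mapsto K+x+y-G$, has a positive-dimensional fiber. It is closed, of dimension $\le(k+4)-1\le g-2$.

(iii) $\{K+2x+2y-w:x,y\in X,\ w\in W^1_{k+4}\}$, of dimension $\le2+(k+4-3)=k+3\le g-2$ by (F4), which applies since $k+4\le g-1$.

Now let $M\notin\mathrm{Bad}$ and let $D$ be in the set of (c). By (i) the two special points are $x\ne y$ outside $\{p_i\}$, and $D\ge2x+2y$. From $\varphi_M(x)=\varphi_M(y)$ we get $h^0(M-x-y)=R$, so $h^0(K-M+x+y)=h^1(M-x-y)\ge1$ and $M=K+x+y-G$ with $G\in\mathrm{Sym}^{k+2}X$. By (ii) only finitely many $(x,y)$ occur. By (iii), $h^0(K-M+2x+2y)\le1$, so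
$$h^0(M-2x-2y)=R-3+h^0(K-M+2x+2y)\le R-2 .$$
So the set in (c) has dimension $\le R-3$.

**Step 4: codimension in $B$.** This step bounds the divisors over $\mathrm{Bad}$; recall $\dim B=s$. Those with $h^1(M)=0$ form a set of dimension $\le(g-2)+R=s-2$. If $h^1(M)=j\ge1$, then $K-M\in W^{j-1}_k$. Over $W^{j-1}_k$ the fibers of $\mathrm{Sym}^kX\to\mathrm{Pic}^k$ have dimension $\ge j-1$, so $\dim W^{j-1}_k\le k-j+1$. Also $\dim|M|=R+j$. This gives dimension $\le k+1+R=s-(g-1-k)\le s-4$. $\square$

## 8. Local constancy of $\pi_1$ along the Abel–Jacobi map

Let $\mathbb C^g\to\mathrm{Pic}^s(X)$ be the universal cover, $M_y$ the line bundle at $y\in\mathbb C^g$, $Y\subset\mathbb C^g$ the complement of the preimage of $\mathrm{Bad}$, $B'=B\times_{\mathrm{Pic}^s}\mathbb C^g$ (a covering of $B$), $f:B'\to\mathbb C^g$ the projection, and $B'_Y=f^{-1}(Y)$. The fiber of $f$ over $y$ is $|M_y|^\circ$. We note: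

* $Y$ is connected with $\pi_1(Y)=\pi_2(Y)=0$, by (F1).
* Over $Y$, $f$ is a submersion, because $H^0(\mathcal O_D(D))\to H^1(\mathcal O)$ is onto when $h^1(\mathcal O(D))=0$. Its fibers are connected, being a projective space minus a proper closed algebraic subset. They are nonempty by Bertini, since (a) makes $M_y$ base-point free. Therefore $f^{-1}(W)$ is connected for every connected open $W\subset Y$: in a splitting of $f^{-1}(W)$ into two open sets, each fiber lies in one of them, so their images are disjoint open sets covering $W$.
* $B'_Y$ is connected, and its complement has codimension $\ge2$ in $B'$ by Lemma 7.1. So $B'$ is connected and $\pi_1(B'_Y)\cong\pi_1(B')$. As $B'$ is pulled back from the universal cover, $\pi_1(B')=\ker(\pi_1(B)\to\pi_1(\mathrm{Pic}^s))$.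

**Lemma 8.1.** Let $y_0\in Y$ and let $V_0\subset H^0(M_{y_0})$ be good. There are a convex open $W_0\ni y_0$ in $Y$ and a holomorphic family of good nets over $W_0$, with planes $\Pi_y$, such that for every nonempty convex open $W\subset W_0$ and every $y\in W$, $\pi_1(\Pi_y^\circ)\to\pi_1(f^{-1}(W))$ is an isomorphism. If $y_0\in W$, then $\pi_1(\Pi_{V_0}^\circ)\to\pi_1(f^{-1}(W))$ is also an isomorphism.

*Proof.* **Step 1: generic nets carry $\pi_1$ of the fiber.** This step turns Zariski's theorem into a statement about an open set of nets. Let $\mathcal G\to\mathrm{Pic}^s\setminus\mathrm{Bad}$ be the Grassmann bundle of nets; it is smooth and irreducible. Apply (F2) over $\mathcal G$ to the projective bundle of the $|M|$, with the closed subvarieties $\{d(D)\ge1\}$ and the tautological plane bundle. We get a dense Zariski-open, hence connected, $\mathcal G^1\subset\mathcal G$ over which the triple is locally trivial. So the property "$\pi_1(\Pi_V^\circ)\to\pi_1(|M|^\circ)$ is an isomorphism" is constant on $\mathcal G^1$. Let $M$ be in the image of $\mathcal G^1$. By (F3), applicable since $R\ge3$ and $|M|\setminus|M|^\circ$ is a hypersurface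 (Lemma 6.6), the property holds for generic $V\subset H^0(M)$, hence for some $V\in\mathcal G^1$. So it holds on all of $\mathcal G^1$.

**Step 2: choice of the family.** This step moves $V_0$ slightly into general position. Trivialize the bundle of the $H^0(M_y)$ near $y_0$. By Lemma 6.4 there are a convex $W_0\ni y_0$ and a ball $\mathcal N\ni V_0$ in the Grassmannian such that all nets in $W_0\times\mathcal N$ are good. The preimage of $\mathcal G\setminus\mathcal G^1$ in $W_0\times\mathcal N$ is a proper analytic subset, so there is $V'\in\mathcal N$ such that $W_0\times\{V'\}$ is not contained in it. Use the family $y\mapsto V'$.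

**Step 3: the degenerate set $E$.** This step isolates where something may fail. Let $W\subset W_0$ be nonempty convex open. Let $E\subset W$ be the union of $\{y:(y,V')\notin\mathcal G^1\}$ and of a proper analytic subset off which $f$ is locally trivial; the latter exists by (F2) applied to $\mathrm{Sym}^sX|_{\mathrm{Pic}^s\setminus\mathrm{Bad}}$ and $\{d\ge1\}$. Then $E$ is a proper closed analytic subset of $W$. Put $W^*=W\setminus E$.

**Step 4: over $W^*$.** This step computes $\pi_1(f^{-1}(W^*))$ as a direct product. By Lemma 6.5 and contractibility of $W$, $\Pi_W^\circ\cong\Pi_y^\circ\times W$. Let $\eta$ be a constant section for this product and $G=\pi_1(\Pi_y^\circ)$. Over $W^*$ the bundles $\Pi_{W^*}^\circ\subset f^{-1}(W^*)$ share the section $\eta$, and by Step 1 the inclusion of fibers is an isomorphism on $\pi_1$. Because of the section, both homotopy sequences give split short exact sequences of fundamental groups. Comparing them,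
$$\pi_1(f^{-1}(W^*))\cong\pi_1(\Pi_{W^*}^\circ)\cong G\times\eta_*\pi_1(W^*).\tag{2}$$

**Step 5: the meridians of $f^{-1}(E)$.** This step describes what is killed when $f^{-1}(E)$ is put back. For a codimension-one irreducible component $E_j$ of $E$, let $E_j^\circ$ be the set of smooth points of $E$ lying in $E_j$; it is connected. The rest of $E$ is closed analytic of codimension $\ge2$, and so is its preimage, as $f$ is a submersion. So by (F1) $\pi_1(f^{-1}(W))$ is the quotient of $\pi_1(f^{-1}(W^*))$ by the normal closure of the meridians of the $f^{-1}(E_j^\circ)$. Since $f$ is a surjective submersion with connected fibers, $f^{-1}(E_j^\circ)$ is connected, so its meridians are all conjugate up to inversion.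

One of them lies on the section. Let $\Delta$ be a small disc transverse to $E_j$ at $a\in E_j^\circ$. Near $\eta(a)$ the map $f$ is a projection $U\times F'\to U$ with $U,F'$ balls. The loop $\eta(\partial\Delta)$ lies in $(U\setminus E_j)\times F'$, whose fundamental group is $\pi_1(U\setminus E_j)=\mathbb Z$, and it projects to $\partial\Delta$, a generator. So $\eta(\partial\Delta)$ is freely homotopic to a meridian of $f^{-1}(E_j^\circ)$, up to inversion. Hence the meridians of $f^{-1}(E_j^\circ)$ are, up to inversion, the conjugates of $\eta_*(\mu_j)$, where $\mu_j$ is a meridian of $E_j$.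

**Step 6: the quotient.** This step finishes the main statement. Because the product (2) is direct, the normal closure of the $\eta_*(\mu_j)$ is $1\times\eta_*$ of the normal closure of the $\mu_j$ in $\pi_1(W^*)$. By (F1) the latter is all of $\pi_1(W^*)$, as $W$ is simply connected. So the quotient is $G$, that is, $\pi_1(\Pi_y^\circ)\to\pi_1(f^{-1}(W))$ is an isomorphism for $y\in W^*$. By transport in $\Pi_W^\circ\subset f^{-1}(W)$ it is an isomorphism for all $y\in W$.

**Step 7: the original net.** This step returns to $V_0$. Suppose $y_0\in W$. The nets in $\{y_0\}\times\mathcal N$ form a family of good nets over a connected base, locally trivial by Lemma 6.5, with all planes' open parts in $f^{-1}(W)$. Transport from $(y_0,V')$ to $(y_0,V_0)$. $\square$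

Let $\mathcal W$ be the set of nonempty convex open sets contained in some $W_0$ of Lemma 8.1. It covers $Y$, since good nets exist by Lemmas 6.6 and 7.1, and it is closed under nonempty finite intersections. Moreover,
$$\pi_1(f^{-1}(W'))\to\pi_1(f^{-1}(W))\ \text{ is an isomorphism for } W'\subset W \text{ in } \mathcal W.\tag{3}$$
Indeed, if $W\subset W_0$ and $y\in W'$, both groups receive isomorphisms from the same $\pi_1(\Pi_y^\circ)$.

## 9. Lifting a homotopy through small cubes

The map $f$ is not a fibration, but (3) is enough to push a disc around on the level of 2-skeleta.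

**Lemma 9.1.** For $W_*\in\mathcal W$, $\pi_1(f^{-1}(W_*))\to\pi_1(B'_Y)$ is injective.

*Proof.* **Step 1: a homotopy in the base.** This step moves a null-homotopy into $W_*$ downstairs. Let $\beta:I^2\to B'_Y$ be a disc with boundary loop $\alpha\subset f^{-1}(W_*)$. As $\pi_2(Y)=0$ and $W_*$ is contractible, $\pi_2(Y,W_*)=0$. So there is $H:I^2\times I\to Y$ with $H_0=f\circ\beta$, constant in time on $\partial I^2$, and $H_1(I^2)\subset W_*$. Let $P=I^2\times1\cup\partial I^2\times I$, a disc with boundary $\partial I^2\times0$; then $H(P)\subset W_*$.

**Step 2: subdivision.** This step attaches a member of $\mathcal W$ to each cell. Subdivide $I^3$ into equal cubes so small that each cube is mapped by $H$ into a member of $\mathcal W$, and each cube meeting $P$ is mapped into $W_*$. This is possible by the Lebesgue lemma, as $H^{-1}(W_*)$ is an open neighborhood of the compact set $P$. Choose $W_c\in\mathcal W$ with $H(c)\subset W_c$ for each cube $c$, with $W_c=W_*$ for all cubes meeting $P$. For any cell $e$ let $W_e=\bigcap_{c\supset e}W_c$. Then $W_e\supset H(e)$ is nonempty, $W_e\in\mathcal W$, and $e\subset e'$ implies $W_e\subset W_{e'}$.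

**Step 3: construction on the 2-skeleton.** This step builds a map $L$ on the 2-skeleton with $L(e)\subset f^{-1}(W_e)$ for each cell $e$. On the bottom $I^2\times0$ put $L=\beta$; this is allowed since $f(\beta(e))=H(e)\subset W_e$. Proceed layer by layer upwards, and within a layer cube by cube. For a cube $c$, with bottom face already defined:

* *Top vertices and vertical edges not yet defined.* Choose a point of $f^{-1}(W_v)$ for the vertex $v$, and a path in the path-connected $f^{-1}(W_e)$ for the edge $e$.
* *A vertical face $\tau$ not yet defined.* Its top edge $e$ is also undefined, since the cubes of this layer containing $e$ are exactly those containing $\tau$. The other three edges of $\tau$ give a path in $f^{-1}(W_\tau)$ between points of $f^{-1}(W_e)$. Since $f^{-1}(W_e)$ is path connected and $\pi_1(f^{-1}(W_e))\to\pi_1(f^{-1}(W_\tau))$ is onto by (3), this path is homotopic rel end points in $f^{-1}(W_\tau)$ to a path in $f^{-1}(W_e)$. Use that path for $e$ and the homotopy for $\tau$.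
* *The top face $\tau$.* Its boundary loop lies in $f^{-1}(W_\tau)$ and bounds the other five faces in $f^{-1}(W_c)$. By injectivity of $\pi_1(f^{-1}(W_\tau))\to\pi_1(f^{-1}(W_c))$, from (3), it bounds in $f^{-1}(W_\tau)$. Fill it.

**Step 4: the disc in $f^{-1}(W_*)$.** This step reads off the result. Every cell $e\subset P$ lies only in cubes meeting $P$, so $W_e=W_*$. Hence $L|_P$ is a disc in $f^{-1}(W_*)$ with boundary $\alpha$. $\square$

## 10. Pushing a plane off the canonical fiber

Recall $Q=\sum k_ip_i$ and $A=K_X-Q\in\mathrm{Pic}^s(X)$. Now $(X,p)$ is any point of $\mathcal Q$, and we consider these conditions on it: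

* (P1) $h^0(Q+a+b)=1$ for all $a,b\in X$;
* (P2) $\dim\{D\in|A|:d(D)\ge e\}\le\dim|A|-e$ for $e=2,3$.

Condition (P1) implies that $X$ is non-hyperelliptic: otherwise some $a+b$ has $h^0(a+b)=2$. For $r=0$, (P1) says exactly that $X$ is non-hyperelliptic, and (P2) bounds the canonical divisors with coincidences.

**Proposition 10.1.** Under (P1) and (P2), $\pi_1(|A|^\circ)\to\pi_1(B)$ is injective, with image $\ker(\pi_1(B)\to\pi_1(\mathrm{Pic}^sX)=H_1(X;\mathbb Z))$.

*Proof.* **Step 1: a good net in $|A|$.** This step checks that Lemma 6.6 applies to $A$. By (P1) and Riemann–Roch, $h^1(A)=h^0(Q)=1$, $h^0(A)=g-k=R+2\ge5$, and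
$$h^0(A-a-b)=s-2-g+1+h^0(Q+a+b)=R=h^0(A)-2\quad\text{for all }a,b.$$
So (a) holds, the set in (c) is empty, and (b) is (P2); here $\nu=R+1\ge4$. Choose a generic net $V_0\subset H^0(A)$: it is good, and by (F3), with $\Pi_0=\Pi_{V_0}$, $\pi_1(\Pi_0^\circ)\cong\pi_1(|A|^\circ)$.

**Step 2: a direction in which $V_0$ survives to first order.** This step chooses a path of line bundles through $A$. Let $1_Q$ be the canonical section of $\mathcal O(Q)$; then $H^0(A)\cdot1_Q\subset H^0(K_X)$. Since $\dim V_0=3<h^0(A)$, there is $v\in H^1(\mathcal O_X)=H^0(K_X)^*$ vanishing on $V_0\cdot1_Q$ but not on $H^0(A)\cdot1_Q$. Let $\tilde A\in\mathbb C^g$ lift $A$, and for $u\in H^1(\mathcal O_X)$ let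
$$y_t=\tilde A+tv+t^2u\in\mathbb C^g,\qquad M_t=M_{y_t}.$$
Choose $u$ with $y_1=\tilde A+v+u$ outside the preimage of $\mathrm{Bad}$. Then $\{t\in\mathbb C:M_t\in\mathrm{Bad}\}$ is an analytic subset of $\mathbb C$ not containing $1$, so it is discrete, and $M_t\notin\mathrm{Bad}$ for $0<|t|<\epsilon$.

**Step 3: $V_0$ extends to a family of nets.** This step shows that first order is enough. Let $\mathcal M$ be the corresponding line bundle on $X\times\{|t|<\epsilon\}$ and $\mathrm{pr}$ the projection to the disc. Then $\mathrm{pr}_*\mathcal M$ is torsion free on a disc, hence a vector bundle, of rank $h^0(M_t)=R+1$ ($t\ne0$). From $0\to\mathcal M\xrightarrow{t}\mathcal M\to A\to0$, its fiber at $0$ injects into $H^0(A)$, and the image consists of sections $\tau$ that extend at least to first order. If $A$ has transition functions $g_{ij}$ and $v$ is represented by the cocycle $v_{ij}$, then $\mathcal M$ modulo $t^2$ has transition functions $g_{ij}(1+tv_{ij})$. A first-order extension $\tau_i+t\tau_i'$ satisfies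
$$\tau_i+t\tau'_i=g_{ij}(1+tv_{ij})(\tau_j+t\tau'_j)\pmod{t^2},\quad\text{so}\quad g_{ij}\tau_j'-\tau_i'=-v_{ij}\tau_i ,$$
which says $v\cdot\tau=0$ in $H^1(A)$. Since $H^1(A)^*=H^0(Q)=\mathbb C\,1_Q$, Serre duality gives
$$\{\tau:v\cdot\tau=0\}=\{\tau:\langle v,\tau\cdot1_Q\rangle=0\},$$
a hyperplane in $H^0(A)$ by the choice of $v$, of dimension $R+1$. So the fiber of $\mathrm{pr}_*\mathcal M$ at $0$, which also has dimension $R+1$, equals this hyperplane. It contains $V_0$. So $V_0$ extends to a holomorphic family of nets $V_t\subset H^0(M_t)$, good for small $t$ by Lemma 6.4.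

**Step 4: comparison with a nearby fiber.** This step transfers the question to $t\ne0$. By Lemma 6.5 the $\Pi_t^\circ$ with $|t|$ small form a trivial bundle, whose total space maps to $B$. So for small $t\ne0$ the maps $\pi_1(|A|^\circ)\cong\pi_1(\Pi_0^\circ)\to\pi_1(B)$ and $\pi_1(\Pi_t^\circ)\to\pi_1(B)$ correspond under transport. Fix such a $t$. Apply Lemma 8.1 to $(y_t,V_t)$ and let $W\in\mathcal W$ be the resulting $W_0\ni y_t$. The second map factors as
$$\pi_1(\Pi_t^\circ)\xrightarrow{\ \cong\ }\pi_1(f^{-1}(W))\longrightarrow\pi_1(B'_Y)\cong\pi_1(B')\hookrightarrow\pi_1(B).$$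
The first map is an isomorphism by Lemma 8.1.

**Step 5: the middle map is an isomorphism.** This step finishes the proof. The middle map is injective by Lemma 9.1. It is onto: by (F2), Lemma 5.1 applies to $f:B'_Y\to Y$, and $\pi_1(Y)=1$, so a generic fiber inside $f^{-1}(W)$ surjects onto $\pi_1(B'_Y)$. Finally $\pi_1(B')=\ker(\pi_1(B)\to\pi_1(\mathrm{Pic}^s))$, as seen in Section 8. $\square$

## 11. Letting the surface vary over Teichmüller space

We now prove Proposition 3.1. $\mathcal T_g$ is a covering of the smooth irreducible quasi-projective variety $\mathcal M_g[3]=\mathcal T_g/\Gamma(3)$, which carries an algebraic universal curve. The space $\mathcal Q$, the loci below and the families of linear systems over $\mathcal Q$ are pulled back from algebraic ones over $\mathcal M_g[3]$. So (F2) can be applied there and the result pulled back.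

**Lemma 11.1 (dimension count).** Consider pairs $(X,\zeta)$ with $X\in\mathcal T_g$ and $\zeta$ a meromorphic function on $X$ of degree $q\ge1$ with $m$ poles of prescribed orders. Modulo $\zeta\mapsto\alpha\zeta+\beta$, every such pair is represented by a point of a second-countable complex manifold of dimension $\le2g-4+q+m$.

*Proof.* Riemann–Hurwitz gives total ramification $2g-2+2q$, of which $q-m$ is at the poles. So the total finite ramification is $2g-2+q+m$, and the number $b$ of finite branch points is $\le2g-2+q+m$. By Riemann existence, for fixed $b$ these $(X,\zeta)$ form a second-countable manifold, a covering of $\mathrm{UConf}_b(\mathbb C)$, with countably many components. If $b\le1$, $X$ minus the poles and the fiber over the branch point would cover $\mathbb C$ or $\mathbb C^*$, and $X$ would have genus $0$; so $b\ge2$. After an affine change of $\zeta$, two finite branch points are $0$ and $1$. The pairs with this normalization form a manifold of dimension $b-2\le2g-4+q+m$. $\square$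

Labelling the poles is a finite covering and does not change dimensions.

**Lemma 11.2.** $\mathcal J:=\{(X,p)\in\mathcal Q:\exists\,a,b\in X,\ h^0(Q+a+b)\ge2\}$ is closed analytic of codimension $\ge2$ in $\mathcal Q$, and $\mathcal Z_{\mathcal J}$ (the part of $\mathcal Z$ over $\mathcal J$) has codimension $\ge2$ in $\mathcal Z$. Off a proper closed analytic subset of $\mathcal Q$, $(X,p)$ satisfies (P1) and (P2).

For $r=0$, $\mathcal J$ is the hyperelliptic locus.

*Proof.* **Step 1: the codimension of $\mathcal J$.** This step counts parameters for the extra functions. $\mathcal J$ is the image under a proper map of a closed analytic set of $(X,p,a,b)$, hence closed analytic. If $h^0(Q+a+b)\ge2$, there is a nonconstant $\zeta$ of degree $q\le k+2$ with $m$ poles among $\{p_i\}\cup\{a,b\}$. At least $m-2$ of the $p_i$ are poles, so at most $r-m+2$ of them are not. The $p_i$ that are poles are determined up to finitely many choices by $\zeta$, and each other $p_i$ varies in a one-dimensional family. By Lemma 11.1 and (F6),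
$$\dim\mathcal J\le(2g-4+q+m)+(r-m+2)\le2g+k+r\le3g-5+r,$$
using $k\le g-5$. So the codimension is $\ge2$. As $h^0(Q+a+b)\ge1$ always, (P1) holds exactly off $\mathcal J$.

**Step 2: the codimension of $\mathcal Z_{\mathcal J}$.** This step takes into account that fibers may be larger over $\mathcal J$. By Riemann–Roch, if $h^0(Q)=j+1$, the fiber of $\mathcal Z$ lies in $|K-Q|$, of dimension $g-k-1+j$. Over the part of $\mathcal J$ with $j=0$ this gives
$$\dim\le(3g-5+r)+(g-k-1)=\dim\mathcal Z-2 .$$
Let $J_j=\{h^0(Q)=j+1\}$, $j\ge1$. The pairs consisting of $(X,p)\in J_j$ and a nonconstant $\zeta\in H^0(Q)$ modulo affine maps form a $\mathbb P^{j-1}$-bundle over $J_j$, of dimension $\dim J_j+j-1$. On the other hand $\zeta$ has degree $q\le k$ and $m$ poles, all among the $p_i$, and $r-m$ of the $p_i$ are free. So by Lemma 11.1 and (F6) this dimension is $\le(2g-4+q+m)+(r-m)\le2g-4+k+r$, whence $\dim J_j\le2g-3+k+r-j$ and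
$$\dim\mathcal Z_{J_j}\le(2g-3+k+r-j)+(g-k-1+j)=3g-4+r=\dim\mathcal Z-(g-k),$$
with $g-k\ge5$.

**Step 3: (P2) holds generically.** This step uses the dimension of smaller strata. Over $\mathcal Q\setminus\mathcal J$ we have $\dim|A|=g-1-k$. Let $\mathcal S_e$ be the closed set of $((X,p),D)$ over $\mathcal Q\setminus\mathcal J$ with $D\in|K-Q|$, $d(D)\ge e$. Then $Q+D$ is a canonical divisor with at most $r+s-e$ distinct points, among which are the $p_i$. By (F6) and the dimension of projectivized strata in Section 3,
$$\dim\mathcal S_e\le2g-2+r+s-e=(3g-3+r)+(g-1-k-e).$$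
Since $\mathcal S_e\to\mathcal Q\setminus\mathcal J$ is proper, the set of points with fiber dimension $>g-1-k-e=\dim|A|-e$ is closed analytic, and by the dimension bound it is proper. All these sets come from algebraic ones over $\mathcal M_g[3]$, so their closures in $\mathcal Q$ are analytic. Together with $\mathcal J$ they form the required subset. $\square$

*Proof of Proposition 3.1.* **Step 1: restriction to $\mathcal Q'=\mathcal Q\setminus\mathcal J$.** This step produces a submersion with connected fibers. $\mathcal Q'$ is connected. Over it $h^0(K-Q)=g-k$ is constant, so the systems $|K-Q|$ form a projective bundle; they are base-point free, by the computation in Step 1 of Proposition 10.1, which used only (P1). So $\mathcal Z'=\mathcal Z|_{\mathcal Q'}$ is the complement in this bundle of a closed analytic set containing no fiber (Bertini). The complex structure from the bundle agrees with the one from period coordinates, since the identity is a holomorphic bijection of manifolds of the same dimension. Thus $\mathcal Z'\to\mathcal Q'$ is a surjective submersion with connected fibers $|A|^\circ$, and $\mathcal Z'$ is connected.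 By Lemma 11.2 and (F1), $\mathcal Z$ is connected, $\pi_1(\mathcal Z')=\pi_1(\mathcal Z)$ and $\pi_1(\mathcal Q')=\pi_1(\mathcal Q)$.

**Step 2: the fiber generates the kernel.** This step applies Lemma 5.1. By (F2), $\mathcal Z'\to\mathcal Q'$ is locally trivial off a proper closed analytic set. So $\pi_1(\mathcal Z)\to\pi_1(\mathcal Q)$ is onto, and for $(X,p)$ off this set $\pi_1(|A|^\circ)$ surjects onto $\ker(\pi_1(\mathcal Z)\to\pi_1(\mathcal Q))$. Choose $(X,p)$ also satisfying (P1) and (P2), which is possible by Lemma 11.2.

**Step 3: injectivity.** This step combines the fiber statement with asphericity. Since $\mathcal T_g$ is contractible and $\mathrm{Conf}_r(X)$ is aspherical by (F5), $\pi_2(\mathcal Q)=0$, so $\pi_1(B_{X,p})\to\pi_1(\mathcal B)$ is injective. Let $\beta\in\pi_1(\mathcal Z)$ be trivial in $\pi_1(\mathcal B)$. Then it is trivial in $\pi_1(\mathcal Q)$, so $\beta$ is the image of some $\alpha\in\pi_1(|A|^\circ)$. The image of $\alpha$ in $\pi_1(B_{X,p})$ is trivial in $\pi_1(\mathcal B)$, hence trivial. So $\alpha=1$ by Proposition 10.1, and $\beta=1$.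

**Step 4: the image.** This step identifies the image with the kernel of the map to $H_1$. The map $\pi_1(\mathcal B)\to H_1(\Sigma_g;\mathbb Z)$ is induced by $(X,p,D')\mapsto[Q+D'-K_X]\in\mathrm{Jac}(X)$, the Jacobian bundle over $\mathcal T_g$ being topologically trivial. This is constantly $0$ on $\mathcal Z$, so the image of $\pi_1(\mathcal Z)$ lies in the kernel. Conversely, let $\xi$ be in the kernel. By Step 2 choose $\beta\in\pi_1(\mathcal Z)$ with the same image in $\pi_1(\mathcal Q)$. Then $\xi\beta^{-1}$ comes from $\pi_1(B_{X,p})$ and lies in $\ker(\pi_1(B_{X,p})\to H_1(X;\mathbb Z))$, which by Proposition 10.1 is the image of $\pi_1(|A|^\circ)$. So $\xi$ lies in the image of $\pi_1(\mathcal Z)$. $\square$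

With Proposition 3.2, this proves Theorems A and B, and the conjecture is disproved.
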